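\title{Satisfiability of XPath with data tests, vertical axes and reflexive-transitive sibling axes is decidable}

\begin{abstract}
We prove that satisfiability is decidable for XPath on finite data trees with data equality and inequality tests, the four vertical axes, and the reflexive-transitive sibling axes, as had been conjectured. The result holds with Kleene star on path expressions and relative to schemas whose content languages are regular and stutter-closed; for the schema that forbids branching, which is not stutter-closed, the problem is undecidable. A subtree is summarized by counting its data values according to how they are seen from its root. Because the sibling axes are reflexive, subtrees can be copied next to themselves, and this makes the set of realizable summaries upward closed for a well-quasi-order, up to a bounded number of special values per node. Unsatisfiability then has a finite certificate, which is verified by a reduction to monadic second-order logic on finite words.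
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Data trees and XPath}

We model an XML document as a \emph{data tree}: a finite, nonempty, unranked, ordered tree in which every node $x$ carries a label from a finite alphabet $\mathbb A$ and a \emph{data value} $\delta(x)$ from an infinite set $\mathbb D$. Unranked means that a node may have any number of children, and ordered means that the children of a node are linearly ordered from left to right. Data values can only be tested for equality. One moves in the tree along \emph{axes}, which are binary relations on nodes. With ${\rightarrow}$ and ${\leftarrow}$ for the next-sibling and the previous-sibling relation, the axes are: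
\begin{center}
\begin{tabular}{cl}
${\downarrow}$ & child\\
${\downarrow_*}$ & descendant-or-self, the reflexive-transitive closure of ${\downarrow}$\\
${\uparrow}$ & parent\\
${\uparrow^*}$ & ancestor-or-self, the reflexive-transitive closure of ${\uparrow}$\\
${\rightarrow^*}$ & following-sibling-or-self, the reflexive-transitive closure of ${\rightarrow}$\\
${{}^*\!\leftarrow}$ & preceding-sibling-or-self, the reflexive-transitive closure of ${\leftarrow}$\\
${\rightarrow^+}$ & strict following-sibling, the transitive closure of ${\rightarrow}$
\end{tabular}
\end{center}
For a set $O$ of axes, $\mathrm{XPath}(O,=)$ has \emph{path expressions} $\alpha,\beta$ and \emph{node expressions} $\varphi,\psi$, defined by mutual recursion: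
\begin{align*}
\alpha,\beta &::= o\ \ (o\in O)\ \mid\ [\varphi]\ \mid\ \alpha\beta\ \mid\ \alpha\cup\beta,\\
\varphi,\psi &::= a\ \ (a\in\mathbb A)\ \mid\ \neg\varphi\ \mid\ \varphi\wedge\psi\ \mid\ \langle\alpha\rangle\ \mid\ \langle\alpha=\beta\rangle\ \mid\ \langle\alpha\neq\beta\rangle .
\end{align*}
In a data tree, a path expression denotes a binary relation on nodes and a node expression holds or fails at a node, written $x\models\varphi$ or $x\not\models\varphi$. An axis denotes itself, the \emph{test} $[\varphi]$ denotes $\{(x,x):x\models\varphi\}$, the expression $\alpha\beta$ denotes the composition ($\alpha$ first) and $\alpha\cup\beta$ the union. Further, $x\models a$ if the label of $x$ is $a$, the Boolean connectives have their usual meaning, $x\models\langle\alpha\rangle$ if $(x,y)\in\alpha$ for some $y$, and $x\models\langle\alpha=\beta\rangle$ (respectively $x\models\langle\alpha\neq\beta\rangle$) if there are $y,z$ with $(x,y)\in\alpha$, $(x,z)\in\beta$ and $\delta(y)=\delta(z)$ (respectively $\delta(y)\neq\delta(z)$). We use $\vee$ as an abbreviation and write $\top$ for $\neg(a\wedge\neg a)$. For example, $\langle[\top]={\downarrow}{\downarrow_*}[a]\rangle$ says that the data value of the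 current node recurs at a proper descendant labeled $a$.

It is convenient to describe the data tests through the finite set $\alpha(x)=\{\delta(y):(x,y)\in\alpha\}$ of values that $\alpha$ reaches from $x$:
\begin{equation}\label{eq:comp}
\begin{aligned}
x\models\langle\alpha=\beta\rangle &\iff \alpha(x)\cap\beta(x)\neq\emptyset,\\
x\models\langle\alpha\neq\beta\rangle &\iff \alpha(x),\beta(x)\text{ are nonempty and are not the same singleton,}
\end{aligned}
\end{equation}
and $\langle\alpha\rangle$ is equivalent to $\langle\alpha=\alpha\rangle$. So a node expression sees only which of the sets $\alpha(x)$ meet and which of them are singletons.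

The \emph{satisfiability problem} asks, given a node expression $\varphi$, whether some node of some data tree satisfies $\varphi$. The alphabet $\mathbb A$ is part of the input.

\subsection*{The question}

A \emph{data word} is a finite string whose positions carry a label and a data value. On data words, $\mathrm{XPath}({{}^*\!\leftarrow},{\rightarrow^*},=)$ is interpreted as above, with ${\rightarrow^*}$ relating a position $i$ to every $j\ge i$ and ${{}^*\!\leftarrow}$ relating $i$ to every $j\le i$. The following results are known; we do not use them.
\begin{itemize}
\item Satisfiability of $\mathrm{XPath}({\downarrow},{\downarrow_*},{\uparrow},{\uparrow^*},=)$ on data trees is decidable.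
\item Satisfiability of $\mathrm{XPath}({\downarrow},{\downarrow_*},{\uparrow},{\uparrow^*},o,=)$ on data trees is undecidable, both for $o={\rightarrow^+}$ and for $o={\rightarrow}$.
\item Satisfiability of $\mathrm{XPath}({{}^*\!\leftarrow},{\rightarrow^*},=)$ on data words is decidable.
\end{itemize}
What happens when the vertical axes of the first result are combined with the reflexive-transitive sibling axes of the third? The conjecture posed in \cite{twoway} (Conjecture~3) is that satisfiability of
\[
\mathrm{XPath}({\downarrow},{\downarrow_*},{\uparrow},{\uparrow^*},{{}^*\!\leftarrow},{\rightarrow^*},=)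
\]
on data trees is decidable.

There is a reason to expect this. On a tree that consists of a single branch, the vertical axes are the next, future, previous and past relations of a data word, and with all four of them a formula can pair each increment of a counter with a later decrement that carries the same data value. This simulates a two-counter machine (Theorem~\ref{thm:branch}). With a strict sibling axis a formula can force a single branch: $\neg\langle{\downarrow_*}{\rightarrow^+}\rangle$ at the root says that no node has a sibling to its right, and so does $\neg\langle{\downarrow_*}{\rightarrow}\rangle$. With the reflexive axes this is impossible, because a subtree can be copied next to itself without changing the truth of any formula (Proposition~\ref{prop:copy}). The obstruction disappears, but this is not yet an algorithm: a formula still compares values at arbitrarily distant nodes, and sibling subtrees may share unboundedly many values.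

\subsection*{Results}

Let \emph{regXPath} be the logic whose path expressions are built from the four \emph{steps} ${\downarrow},{\uparrow},{\rightarrow^*},{{}^*\!\leftarrow}$ and tests $[\varphi]$ by composition, union and the Kleene star $\alpha^*$ (reflexive-transitive closure) of arbitrary path expressions, and whose node expressions are as above. Since ${\downarrow_*}=({\downarrow})^*$ and ${\uparrow^*}=({\uparrow})^*$, regXPath contains the logic of the conjecture.

\begin{theorem}\label{thm:main}
Satisfiability of regXPath on finite data trees is decidable. In particular, satisfiability of $\mathrm{XPath}({\downarrow},{\downarrow_*},{\uparrow},{\uparrow^*},{{}^*\!\leftarrow},{\rightarrow^*},=)$ on finite data trees is decidable.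
\end{theorem}

The proof needs only one property of the class of trees, namely that a subtree may be repeated next to itself, and so it extends to schemas that allow this. A language $L\subseteq\mathbb A^*$ is \emph{stutter-closed} if $ubv\in L$ implies $ubbv\in L$ for all $u,v\in\mathbb A^*$ and $b\in\mathbb A$. The \emph{child-label word} of a node is the word of the labels of its children, from left to right.

\begin{theorem}\label{thm:schema}
For each $a\in\mathbb A$ let $L_a\subseteq\mathbb A^*$ be regular and stutter-closed, and let $\mathbb A_0\subseteq\mathbb A$. Satisfiability of regXPath is decidable over the data trees whose root label is in $\mathbb A_0$ and in which the child-label word of every $a$-labeled node is in $L_a$.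
\end{theorem}

\begin{theorem}\label{thm:branch}
Stutter-closedness cannot be dropped in Theorem~\ref{thm:schema}: for $L_a=\{\varepsilon\}\cup\mathbb A$, which forbids branching, satisfiability is undecidable already for $\mathrm{XPath}({\downarrow},{\downarrow_*},{\uparrow},{\uparrow^*},=)$.
\end{theorem}

Theorem~\ref{thm:main} is the case $L_a=\mathbb A^*$, $\mathbb A_0=\mathbb A$ of Theorem~\ref{thm:schema}, which we prove in Sections~\ref{sec:types}--\ref{sec:procedure}. Theorem~\ref{thm:branch} is proved in Section~\ref{sec:branch}. The external tools are Dickson's lemma, the theorem of B\"uchi, Elgot and Trakhtenbrot on monadic second-order logic over finite words, and Minsky's theorem on two-counter machines; each is recalled where it is used. We write $[n]=\{1,\dots,n\}$ and $\operatorname{supp}\mu=\{\pi:\mu(\pi)>0\}$ for a function $\mu$ with values in $\mathbb N$.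

\section{Copying subtrees}\label{sec:copy}

This section shows the idea in its simplest form. Nothing in it is needed for the formal proof.

\begin{proposition}\label{prop:copy}
Let $t$ be a data tree, let $x$ be a node other than the root, and let $t'$ be obtained from $t$ by inserting, as the next sibling of $x$, a copy of the subtree rooted at $x$ with the same labels and data values. Let $h\colon t'\to t$ send each copied node to its original and every other node to itself. Then $y'\models\varphi$ in $t'$ if and only if $h(y')\models\varphi$ in $t$, for every node $y'$ of $t'$ and every node expression $\varphi$ of regXPath.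
\end{proposition}

\begin{proof}
We prove by simultaneous induction that every path expression $\alpha$ has two properties: if $(y',z')\in\alpha$ in $t'$ then $(h(y'),h(z'))\in\alpha$ in $t$; and if $(h(y'),z)\in\alpha$ in $t$ then $(y',z')\in\alpha$ in $t'$ for some $z'$ with $h(z')=z$. They give $\alpha(y')=\alpha(h(y'))$, which by \eqref{eq:comp} settles the data tests. They pass to compositions, unions and stars, and they hold for tests by induction. For the steps, note that $h$ sends the root, and only the root, to the root, and maps the children of each $y'$ onto the children of $h(y')$ in a weakly order-preserving way. This gives both properties for ${\downarrow}$ and ${\uparrow}$, and the first property for the sibling steps, because they are reflexive. For the second property and ${\rightarrow^*}$, take $z'=y'$ if $z=h(y')$. Otherwise $z$ lies strictly to the right of $h(y')$, so every sibling $z'$ of $y'$ with $h(z')=z$ lies to the right of $y'$. The step ${{}^*\!\leftarrow}$ is symmetric.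
\end{proof}

A bottom-up procedure has to remember, for a subtree, how each data value is seen from the root of the subtree, because the same value may occur elsewhere in the tree. There are finitely many ways of being seen but unboundedly many values, so the summary of a subtree is a vector of natural numbers: how many values are seen in each way. An infinite set of such vectors has a finite description when it is upward closed. We therefore want to \emph{double a value}, that is, to add a new value that is seen in the same way as a given one. Proposition~\ref{prop:copy} creates no new values, so we must copy a subtree and rename a value in the copy.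

\begin{example}\label{ex:run}
Let $t$ have a root $p$ with label $r$ and value $0$, and three children $x_1,x_2,x_3$, all leaves, with labels $b,c,a$ and values $1,2,3$. Suppose that the formula compares only the paths
\[
\alpha_1=[\top],\qquad \alpha_2={{}^*\!\leftarrow}[a\vee b],\qquad \alpha_3={{}^*\!\leftarrow}[a\vee c],\qquad \alpha_4={\downarrow}.
\]
The sets $\alpha_j(x)$ are listed in the first four rows of the table.
\begin{center}
\begin{tabular}{c|cccc}
 & $\alpha_1$ & $\alpha_2$ & $\alpha_3$ & $\alpha_4$\\ \hline
$p$ & $\{0\}$ & $\emptyset$ & $\emptyset$ & $\{1,2,3\}$\\
$x_1$ & $\{1\}$ & $\{1\}$ & $\emptyset$ & $\emptyset$\\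
$x_2$ & $\{2\}$ & $\{1\}$ & $\{2\}$ & $\emptyset$\\
$x_3$ & $\{3\}$ & $\{1,3\}$ & $\{2,3\}$ & $\emptyset$\\ \hline
$x_3'$ & $\{4\}$ & $\{1,3,4\}$ & $\{2,3,4\}$ & $\emptyset$
\end{tabular}
\end{center}
To double the value $3$, insert to the right of $x_3$ a copy $x_3'$ with label $a$ and the new value $4$. The rows of $x_1,x_2,x_3$ do not change, $\alpha_4(p)$ becomes $\{1,2,3,4\}$, and $x_3'$ gets the last row. In the rows of $x_3$ and $x_3'$ the same sets meet and the same sets are singletons, so by \eqref{eq:comp} all comparisons of the $\alpha_j$ have the same truth value at both nodes; at $p$ the truth values are unchanged as well. The value $2$ cannot be doubled in this way: a copy $x_2'$ of $x_2$ with value $4$, inserted to its right, has $\alpha_3(x_2')=\{2,4\}$, so $\langle\alpha_3\neq\alpha_3\rangle$ holds at $x_2'$ and fails at $x_2$.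
\end{example}

Three features of the example shape the proof. First, the value $3$ cannot be doubled inside the leaf $x_3$, but it can be doubled one level higher by copying the leaf. Second, some values resist even this. The value $2$ is the only value that $\alpha_3$ reaches from $x_2$, and it is reached by a path with a sibling step, which sees both copies after copying. The singleton $\alpha_1(x_3)=\{3\}$ does no harm, since $\alpha_1$ takes no such step. We shall see that only boundedly many values resist at each node (Lemma~\ref{lem:rigid}). Third, the copy $x_3'$ sees the old value $3$ from outside through both $\alpha_2$ and $\alpha_3$, and no value outside $x_3$ was seen from $x_3$ in this way. So summaries must also be closed under adding such \emph{ghosts}.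

The proof runs as follows. Section~\ref{sec:types} replaces formulas by automata and local consistency conditions, and Section~\ref{sec:conf} defines summaries, called configurations, and their order. Section~\ref{sec:level} defines an operator $\mathrm{Post}$ that computes configurations of a node from configurations of its children, and shows that the least set $\mathcal R$ closed under $\mathrm{Post}$ captures satisfiability. Section~\ref{sec:ampl} carries out the copying argument and shows that $\mathcal R$ is upward closed, hence finitely generated. Section~\ref{sec:mso} shows that closure under $\mathrm{Post}$ can be tested for finitely generated sets, so that an unsatisfiable formula has a checkable certificate (Section~\ref{sec:procedure}).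

\section{Automata, types and promises}\label{sec:types}

Fix $\mathbb A$, the languages $L_a$ (given by finite automata), $\mathbb A_0$ and an input node expression $\eta$. A tree is \emph{valid} if the child-label word of every $a$-labeled node is in $L_a$. Validity does not constrain the root label, so subtrees of valid trees are valid. Replace every $\langle\alpha\rangle$ in $\eta$ by $\langle\alpha=\alpha\rangle$, and put $\eta_0=\langle\alpha_0=\alpha_0\rangle$ with $\alpha_0=({\downarrow})^*[\eta]$. Then $\eta$ holds at some node of a tree if and only if $\eta_0$ holds at its root.

\subsection*{Automata}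

A path expression $\alpha$ is a regular expression over the finite set of symbols that consists of the four steps and the outermost tests $[\psi]$ of $\alpha$. Since composition of relations distributes over unions, $(x,y)\in\alpha$ if and only if $(x,y)$ lies in the composition $s_1\cdots s_m$ for some word $s_1\cdots s_m$ of the language of $\alpha$. For every $\alpha$ that is a side of a comparison occurring in $\eta_0$, at any depth, take a nondeterministic finite automaton for this language with one initial state $i_\alpha$ and one final state $f_\alpha$, using $[\top]$ in place of $\varepsilon$-transitions. Let $Q$ be the disjoint union of the state sets, $\Delta$ the union of the transition sets, and $F$ the set of all final states. A \emph{run} in a tree is a sequence $(x_0,q_0),\dots,(x_m,q_m)$, $m\ge0$, of pairs of a node and a state such that for each $j<m$ there is $(q_j,s,q_{j+1})\in\Delta$ with $(x_j,x_{j+1})$ in the relation denoted by $s$. Thus $(x,y)\in\alpha$ if and only if there is a run from $(x,i_\alpha)$ to $(y,f_\alpha)$. A run \emph{ends at the value $v$} if its last pair is $(y,f)$ with $f\in F$ and $\delta(y)=v$.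

\subsection*{Types}

Whether a run may pass a test depends on the whole tree. We break this dependence by writing at each node a guess of the information that \eqref{eq:comp} asks for, for all states at once, and letting tests read the guess.

A \emph{type} is a triple $\theta=(a,E,K)$ with $a\in\mathbb A$, $E\subseteq Q\times Q$ and $K\subseteq Q$; we write $E_\theta,K_\theta$ for its components. The intended meaning is that $(q,q')\in E$ if a common value is reached from $q$ and from $q'$, and $q\in K$ if exactly one value is reached from $q$. There are finitely many types. For Boolean combinations $\psi$ of labels and of comparisons occurring in $\eta_0$ we define $\theta\Vdash\psi$ by the usual Boolean clauses and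
\begin{itemize}
\item $\theta\Vdash b$ if $b=a$;
\item $\theta\Vdash\langle\alpha=\beta\rangle$ if $(i_\alpha,i_\beta)\in E$;
\item $\theta\Vdash\langle\alpha\neq\beta\rangle$ if $(i_\alpha,i_\alpha),(i_\beta,i_\beta)\in E$ and it is not the case that $i_\alpha,i_\beta\in K$ and $(i_\alpha,i_\beta)\in E$.
\end{itemize}
A \emph{typed tree} is a data tree in which each node $x$ carries a type $\theta(x)=(a_x,E_x,K_x)$ whose first component is its label. In runs of a typed tree the test $[\psi]$ denotes $\{(x,x):\theta(x)\Vdash\psi\}$. Let $R_v(x)$ be the set of states $q$ such that some run from $(x,q)$ ends at the value $v$. The typed tree is \emph{correct} if for all nodes $x$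
\begin{equation}\label{eq:EK}
E_x=\{(q,q'): q,q'\in R_v(x)\text{ for some }v\},\qquad K_x=\{q: q\in R_v(x)\text{ for exactly one }v\}.
\end{equation}

\begin{lemma}\label{lem:types}
The expression $\eta$ holds at a node of a valid data tree with root label in $\mathbb A_0$ if and only if there is a correct valid typed tree whose root type $\theta$ has its label in $\mathbb A_0$ and satisfies $\theta\Vdash\eta_0$.
\end{lemma}

\begin{proof}
Call a run \emph{true} if its tests are interpreted by $\models$. A run from the state $i_\alpha$ stays in the automaton of $\alpha$, whose only final state is $f_\alpha$. So $\alpha(x)$ is the set of values at which a true run from $(x,i_\alpha)$ ends. Suppose that sets $R_v(x)$ satisfy \eqref{eq:EK} at $x$ and that $\{v:i_\gamma\in R_v(x)\}=\gamma(x)$ for $\gamma\in\{\alpha,\beta\}$. Then $(i_\alpha,i_\beta)\in E_x$ says that $\alpha(x)$ and $\beta(x)$ meet, $(i_\gamma,i_\gamma)\in E_x$ says that $\gamma(x)\neq\emptyset$, and $i_\gamma\in K_x$ says that $\gamma(x)$ is a singleton. Two singletons are equal if and only if they meet. By \eqref{eq:comp}, each of $\langle\alpha=\beta\rangle$ and $\langle\alpha\neq\beta\rangle$ holds at $x$ if and only if it is forced by $\theta(x)$.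

Given a data tree with $\eta_0$ true at the root, define $R_v(x)$ by true runs and define $E_x,K_x$ by \eqref{eq:EK}. By the above, $\models$ and $\Vdash$ agree on comparisons, hence on their Boolean combinations with labels. So the runs of the typed tree are the true runs, the typed tree is correct, and its root type forces $\eta_0$.

Conversely, in a correct typed tree we show $x\models\psi\iff\theta(x)\Vdash\psi$ by induction on $\psi$. If $\psi$ compares $\alpha$ and $\beta$, the tests in their automata are $\top$ or proper subexpressions of $\psi$. By induction the runs in these two automata are the true runs, and the first paragraph applies. Labels, and hence validity, are the same in both trees.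
\end{proof}

\subsection*{Promises}

Correctness of a node refers to runs that may leave the subtree of the node, through the parent or a sibling of the root of the subtree. To build correct trees bottom-up we let a subtree assume, for each value $v$, the set of states from which $v$ will be reachable at its root once the surrounding tree is in place.

Let $t$ be a typed tree with root $p$. Runs of $t$ are runs in $t$ as a tree by itself; in particular a sibling step at $p$ stays at $p$. A \emph{promise} is a map $\rho\colon\mathbb D\to2^Q$ with $\rho(v)=\emptyset$ for all but finitely many $v$. Put
\begin{align*}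
B_t&=\{(q,q'):\text{some run of $t$ leads from $(p,q)$ to $(p,q')$}\},\\
D_t(v)&=\{q:\text{some run of $t$ from $(p,q)$ ends at the value $v$}\},\\
R^\rho_v(x)&=\{q:\text{some run of $t$ from $(x,q)$ ends at the value $v$}\\
&\qquad\qquad\text{or ends in a pair $(p,q')$ with $q'\in\rho(v)$}\}.
\end{align*}
The pair $(t,\rho)$ is \emph{correct} if $\rho(v)=R^\rho_v(p)$ for all $v$ and \eqref{eq:EK} holds at all nodes of $t$ with $R^\rho_v$ in place of $R_v$. The map $D_t$ is a promise, the one that expects nothing from outside. A run to $(p,q')$ with $q'\in D_t(v)$ extends to a run that ends at $v$, so $R^{D_t}_v=R_v$, and $D_t(v)=R_v(p)$. Hence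
\begin{equation}\label{eq:closed}
t\text{ is correct}\iff(t,D_t)\text{ is correct.}
\end{equation}

A \emph{profile} is a pair $\pi=(D,R)$ with $D\subseteq R\subseteq Q$. The profile $(\emptyset,\emptyset)$ is \emph{null}, and $P$ is the finite set of non-null profiles, that is, of those with $R\neq\emptyset$. The profile of a value $v$ in a correct pair $(t,\rho)$ is $(D_t(v),\rho(v))$: the states from which $v$ is reached inside $t$, and the states from which it is reached at all. All but finitely many values have the null profile.

\section{Configurations}\label{sec:conf}

What the rest of the tree needs to know about $(t,\rho)$ is the root type, the relation $B_t$, and the number of values of each profile. We split these numbers into a bounded part, for the values that we cannot double, and an unbounded part. Let $k_0=3|Q|+1$; the constant comes from Lemma~\ref{lem:rigid}.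

\begin{definition}\label{def:conf}
Consider tuples $C=(\theta,B,\sigma,\mu)$ with a type $\theta$, a relation $B\subseteq Q\times Q$ and maps $\sigma,\mu\colon P\to\mathbb N$ with $\sum_{\pi}\sigma(\pi)\le k_0$. We think of $\sigma$ as counting \emph{special} values and of $\mu$ as counting \emph{ordinary} values. The \emph{count} of a state $q$ is the sum of $(\sigma+\mu)(D,R)$ over all $(D,R)\in P$ with $q\in R$. The tuple is \emph{coherent} if
\begin{itemize}
\item[(c1)] $E_\theta=\bigcup\{R\times R:(D,R)\in\operatorname{supp}(\sigma+\mu)\}$;
\item[(c2)] $K_\theta$ is the set of states with count $1$;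
\item[(c3)] $\mu(D,R)>0$ implies $R\cap K_\theta=\emptyset$.
\end{itemize}
A \emph{configuration} is a coherent tuple. For tuples, $C\le C'$ means that $\theta,B,\sigma$ agree, $\mu\le\mu'$ pointwise, and $\operatorname{supp}\mu=\operatorname{supp}\mu'$. A configuration $C$ \emph{describes} a correct pair $(t,\rho)$ if $\theta$ is the root type, $B=B_t$, and $(\sigma+\mu)(\pi)$ is the number of values with profile $\pi$, for every $\pi\in P$.
\end{definition}

Conditions (c1) and (c2) are \eqref{eq:EK} at the root. Condition (c3) says that a value which is the only one reached from some state is special, as it must be, since doubling it would remove that state from $K_\theta$.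

A partial order is a \emph{well-quasi-order} if every infinite sequence $c_1,c_2,\dots$ has $c_i\le c_j$ for some $i<j$. Such an order has no infinite strictly descending chain and no infinite antichain, so every upward closed set is the upward closure of the finite set of its minimal elements. \emph{Dickson's lemma} states that $\mathbb N^k$ with the componentwise order is a well-quasi-order. There are finitely many \emph{shapes} $(\theta,B,\sigma,\operatorname{supp}\mu)$, so an infinite sequence of configurations has an infinite subsequence of one shape, and Dickson's lemma shows that $\le$ is a well-quasi-order on configurations.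

Next we describe the profiles of values that are visible only from outside and whose arrival does not disturb the type. A set $X\subseteq Q$ is \emph{$B$-closed} if $(q,q')\in B$ and $q'\in X$ imply $q\in X$.

\begin{definition}\label{def:ghost}
A profile $(\emptyset,X)$ is a \emph{legal ghost} for a configuration $C=(\theta,B,\sigma,\mu)$ if $X\neq\emptyset$ is $B$-closed, $X\cap K_\theta=\emptyset$, and $X\subseteq R$ for some $(D,R)\in\operatorname{supp}(\sigma+\mu)$. We write $C+(\emptyset,X)$ for $C$ with $\mu(\emptyset,X)$ increased by one. A set $\mathcal I$ of configurations is \emph{saturated} if it is closed upward under $\le$ and closed under adding legal ghosts.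
\end{definition}

\begin{lemma}\label{lem:coh}
Let $C$ be a configuration.
\begin{itemize}
\item[(a)] Every tuple $C'\ge C$ is coherent.
\item[(b)] If $(\emptyset,X)$ is a legal ghost for $C$, then $C+(\emptyset,X)$ is coherent.
\item[(c)] A legal ghost for $C$ is legal for every configuration with the same $\theta,B,\sigma$ and a pointwise larger $\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Conditions (c1) and (c3) depend only on $\theta$ and the supports. For (c2), a state in $K_\theta$ lies in no profile of $\operatorname{supp}\mu$ by (c3), so its count stays $1$; a count $0$ stays $0$ because the supports agree; and a count $\ge2$ stays $\ge2$.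

(b) Let $X\subseteq R$ with $(D,R)\in\operatorname{supp}(\sigma+\mu)$. Condition (c1) persists since $X\times X\subseteq R\times R$, and (c3) since $X\cap K_\theta=\emptyset$. Only states $q\in X$ change their count. Such a $q$ lies in $R\setminus K_\theta$, so its count was positive and different from $1$; it was and remains $\ge2$.

(c) Legality depends only on $B$, $K_\theta$ and $\operatorname{supp}(\sigma+\mu)$, and the support does not shrink.
\end{proof}

\begin{example}\label{ex:ghost}
In Example~\ref{ex:run} take the automata with transitions $(q_1,[\top],f_1)$; $(q_2,{{}^*\!\leftarrow},m_2)$, $(m_2,[a\vee b],f_2)$; $(q_3,{{}^*\!\leftarrow},m_3)$, $(m_3,[a\vee c],f_3)$; and $(q_4,{\downarrow},f_4)$. Consider the leaf $x_3$ with the promise $v\mapsto R_v(x_3)$ computed in $t$. The value $3$ has the profile $\pi_0=(Q\setminus\{q_4\},Q\setminus\{q_4\})$, the values $1$ and $2$ have the profiles $(\emptyset,\{q_2\})$ and $(\emptyset,\{q_3\})$, and $K=Q\setminus\{q_2,q_3,q_4\}$. Let $C$ be the configuration in which $3$ is special and $1,2$ are ordinary. At the copy $x_3'$ the value $4$ has the profile $\pi_0$, the values $1,2$ have the same profiles as before, and $3$ has the new profile $(\emptyset,\{q_2,q_3\})$.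 This is a legal ghost for $C$, since no transition enters $q_2$ or $q_3$, and $x_3'$ is described by $C+(\emptyset,\{q_2,q_3\})$.
\end{example}

\section{One level of a tree}\label{sec:level}

We now isolate the finite data that determine how a node $p$ and the subtrees of its children fit together. Each child subtree is collapsed to a \emph{column}, a copy of $Q$ with the relation $B$ of the subtree as edges.

\begin{definition}\label{def:level}
A \emph{level} consists of a number $n\ge0$; a type $\theta_p$; types $\theta_i$ and relations $B_i\subseteq Q\times Q$ for $i\in[n]$, such that the word of the labels of $\theta_1,\dots,\theta_n$ is in $L_a$ for the label $a$ of $\theta_p$; a finite set $V$ of values with an element $d\in V$; and sets $\rho(v),D_i(v),R_i(v)\subseteq Q$ for $v\in V$ and $i\in[n]$. We write $K_p,K_i$ for the last components of $\theta_p,\theta_i$. The \emph{graph} $G$ of the level has the vertex set $(\{p\}\cup[n])\times Q$ and the edges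
\begin{itemize}
\item[(E1)] $(i,q)\to(i,q')$ for $(q,q')\in B_i$;
\item[(E2)] $(i,q)\to(j,q')$ if $(q,{\rightarrow^*},q')\in\Delta$ and $i\le j$, or $(q,{{}^*\!\leftarrow},q')\in\Delta$ and $j\le i$;
\item[(E3)] $(i,q)\to(p,q')$ if $(q,{\uparrow},q')\in\Delta$;
\item[(E4)] $(p,q)\to(i,q')$ if $(q,{\downarrow},q')\in\Delta$;
\item[(E5)] $(p,q)\to(p,q')$ if $(q,[\psi],q')\in\Delta$ with $\theta_p\Vdash\psi$, or $(q,{\rightarrow^*},q')\in\Delta$, or $(q,{{}^*\!\leftarrow},q')\in\Delta$.
\end{itemize}
Edges of kind (E1) are \emph{inner}, the others are \emph{outer}. Two vertices of one column may be joined by an inner and by an outer edge; these count as different edges, and paths are sequences of edges, of length $\ge0$. For $v\in V$ the \emph{target sets} are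
\[
T_{\mathrm{in}}(v)=\{(i,q):q\in D_i(v)\}\cup\{(p,f):f\in F,\ v=d\},\qquad T(v)=T_{\mathrm{in}}(v)\cup\{(p,q):q\in\rho(v)\}.
\]
The value $v$ is \emph{sound} if
\begin{itemize}
\item[(s1)] $R_i(v)=\{q:(i,q)\text{ reaches }T(v)\}$ for all $i\in[n]$;
\item[(s2)] $\rho(v)=\{q:(p,q)\text{ reaches }T(v)\}$.
\end{itemize}
Let $D_p(v)=\{q:(p,q)\text{ reaches }T_{\mathrm{in}}(v)\}$ and let $R_i^\circ(v)$ be the set of $q$ such that some path from $(i,q)$ to $T(v)$ contains an outer edge. Put $\pi_i(v)=(D_i(v),R_i(v))$ and $\pi_p(v)=(D_p(v),\rho(v))$; for sound $v$ these are profiles, and $R_i^\circ(v)\subseteq R_i(v)$. The value $v$ is \emph{flexible} if $v\neq d$, $\rho(v)\cap K_p=\emptyset$, and $R_i^\circ(v)\cap K_i=\emptyset$ for all $i$; otherwise it is \emph{rigid}.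
\end{definition}

Here $d$ is the data value of $p$. Soundness says that what the children were promised about $v$ is exactly what the level, with its own promise, delivers. Flexibility allows $v$ to be the only value reached from a state at a child, provided it is reached by inner edges alone, since then each copy of the child can have a value of its own. The reflexive sibling step $(i,q)\to(i,q')$ counts as outer because it also leads to the other copies. For the tree of Examples~\ref{ex:run} and~\ref{ex:ghost} with $\rho=D_t$, the value $3$ is flexible: $\rho(3)=\{q_4\}$ misses $K_p=F\cup\{q_1\}$, $R_1(3)=R_2(3)=\emptyset$, and $R_3^\circ(3)=\{q_2,q_3\}$ misses $K_3$. The values $0,1,2$ are rigid, because $0=d$, $q_2\in R_1^\circ(1)\cap K_1$ and $q_3\in R_2^\circ(2)\cap K_2$.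

The number of columns is unbounded and each column imposes its own condition, yet the number of rigid values is bounded. The reason is that the sets of columns reached by ${\rightarrow^*}$ from different columns are nested.

\begin{lemma}\label{lem:rigid}
Consider a level in which all values are sound. Suppose that for every $i$ and every $q\in K_i$ exactly one $v\in V$ has $q\in R_i(v)$, and that $K_p=\{q:\text{exactly one }v\in V\text{ has }q\in\rho(v)\}$. Then at most $k_0=3|Q|+1$ values are rigid.
\end{lemma}

\begin{proof}
One value is $d$. At most $|Q|$ values have $\rho(v)\cap K_p\neq\emptyset$, since each state of $K_p$ belongs to one set $\rho(v)$ only. Now let $q\in R_i^\circ(v)\cap K_i$, and take a path from $(i,q)$ to $T(v)$ with an outer edge. Inner edges stay in their column, so the first outer edge leads from some $(i,q_1)$ to some vertex $z$, and $z$ reaches $T(v)$. If $z'$ is any successor of $(i,q_1)$ and $z'$ reaches $T(u)$, then $q\in R_i(u)$ by (s1); as $q\in R_i(v)\cap K_i$, this forces $u=v$.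

Suppose $z=(p,q_2)$. Then $q_2\in\rho(v)$ by (s2), and $q_2\in\rho(u)$ means $z\in T(u)$, which forces $u=v$. So $q_2\in K_p$ and $v$ has already been counted.

Suppose $z=(j,q_2)$ with $(q_1,{\rightarrow^*},q_2)\in\Delta$ and $i\le j$. Let $A_i(q_2)$ be the set of $u\in V$ with $q_2\in R_{j'}(u)$ for some $j'\ge i$. It contains $v$. All vertices $(j',q_2)$ with $j'\ge i$ are successors of $(i,q_1)$, so $A_i(q_2)=\{v\}$. For fixed $q_2$ and $i\le i'$ we have $A_{i'}(q_2)\subseteq A_i(q_2)$, so if both sets are singletons they coincide. Hence each state $q_2$ accounts for at most one value, and at most $|Q|$ values arise in this way. By symmetry at most $|Q|$ values arise through ${{}^*\!\leftarrow}$.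
\end{proof}

This justifies declaring all rigid values special at $p$. A value that is special at a child need not be special at $p$.

\begin{definition}\label{def:post}
Let $\mathcal I$ be a set of configurations. A \emph{derivation} of a configuration $C=(\theta_p,B_p,\sigma,\mu)$ from $\mathcal I$ consists of a level, configurations $C_i=(\theta_i,B_i,\sigma_i,\mu_i)\in\mathcal I$ for $i\in[n]$, and sets $S_p,S_i\subseteq V$, where the elements of $S_i$ have non-null $\pi_i$, such that
\begin{itemize}
\item[(P1)] all $v\in V$ are sound;
\item[(P2)] $\sigma_i(\pi)=\#\{v\in S_i:\pi_i(v)=\pi\}$ and $\mu_i(\pi)=\#\{v\in V\setminus S_i:\pi_i(v)=\pi\}$ for all $i$ and $\pi\in P$;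
\item[(P3)] $|S_p|\le k_0$, all $v\in V\setminus S_p$ are flexible, and $\sigma(\pi)=\#\{v\in S_p:\pi_p(v)=\pi\}$, $\mu(\pi)=\#\{v\in V\setminus S_p:\pi_p(v)=\pi\}$ for all $\pi\in P$;
\item[(P4)] $B_p=\{(q,q'):(p,q)\text{ reaches }(p,q')\}$.
\end{itemize}
$\mathrm{Post}(\mathcal I)$ is the set of configurations that have a derivation from $\mathcal I$. Let $\mathcal R_0=\emptyset$, $\mathcal R_{k+1}=\mathrm{Post}(\mathcal R_k)$ and $\mathcal R=\bigcup_k\mathcal R_k$.
\end{definition}

The operator $\mathrm{Post}$ is monotone, so the sets $\mathcal R_k$ increase; $\mathcal R_1$ comes from levels with $n=0$, that is, from leaves. A derivation uses finitely many $C_i$, so $\mathrm{Post}(\mathcal R)\subseteq\mathcal R$, and by induction on $k$ every $\mathcal I$ with $\mathrm{Post}(\mathcal I)\subseteq\mathcal I$ contains $\mathcal R$.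

To connect derivations with trees we show that paths in $G$ are abbreviated runs.

\begin{lemma}\label{lem:decomp}
Let $t$ be a typed tree with root $p$ and child subtrees $t_1,\dots,t_n$ with roots $x_1,\dots,x_n$, and let $\rho$ be a promise.
\begin{itemize}
\item[(a)] Form $G$ from $\theta_p=\theta(p)$ and $B_i=B_{t_i}$, and form $T_{\mathrm{in}}(v),T(v)$ from $d=\delta(p)$, $D_i(v)=D_{t_i}(v)$ and $\rho(v)$, for any value $v$. Then
\begin{gather*}
R^\rho_v(x_i)=\{q:(i,q)\text{ reaches }T(v)\},\qquad R^\rho_v(p)=\{q:(p,q)\text{ reaches }T(v)\},\\
D_t(v)=\{q:(p,q)\text{ reaches }T_{\mathrm{in}}(v)\},\qquad B_t=\{(q,q'):(p,q)\text{ reaches }(p,q')\}.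
\end{gather*}
\item[(b)] If $\rho_i(v)=R^\rho_v(x_i)$ for all $v$, then for all $v$ and all nodes $x$ of $t_i$ the set $R^{\rho_i}_v(x)$, computed in $t_i$, equals $R^\rho_v(x)$, computed in $t$.
\end{itemize}
\end{lemma}

\begin{proof}
We use two facts. First, a sequence of pairs whose nodes all lie in $t_i$ is a run of $t$ if and only if it is a run of $t_i$. Indeed, tests read the types, which are the same in both trees, and each step of $t$ restricted to the nodes of $t_i$ is the corresponding step of $t_i$; at $x_i$, a sibling step that stays in $t_i$ relates $x_i$ to itself only, in both trees. Second, a step of $t$ that enters or leaves $t_i$ does so at $x_i$, because the parent, the children and the siblings of a proper descendant of $x_i$ lie in $t_i$.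

(a) Call $p,x_1,\dots,x_n$ the \emph{level nodes} and identify the pair $(x_i,q)$ with the vertex $(i,q)$. Cut a run of $t$ that starts at a level node at its visits to level nodes, and consider two consecutive visits. If they are joined by one transition, this is a sibling step from $x_i$ to some $x_j$ (E2), a step up from $x_i$ (E3), a step down from $p$ (E4), a test or a sibling step at $p$ (E5), or a test at $x_i$, which is a run of $t_i$ (E1). Otherwise the run visits only other nodes in between. By the second fact these are proper descendants of a single $x_i$ and both visits are at $x_i$; by the first fact the segment is a run of $t_i$, which gives an edge (E1). In the same way the segment after the last visit is empty or is a run of some $t_i$ from $x_i$. So if the run ends at the value $v$, its last visit is $(x_i,q)$ with $q\in D_{t_i}(v)$, or $(p,f)$ with $f\in F$ and $\delta(p)=v$; in both cases it lies in $T_{\mathrm{in}}(v)$. Conversely, every edge of $G$ expands to a run of $t$, and from every vertex of $T_{\mathrm{in}}(v)$ some run of $t$ ends at $v$. The four equations follow.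

(b) Let a run of $t$ from $(x,q)$ witness $q\in R^\rho_v(x)$. If it stays in $t_i$, it does not reach $p$, so it is a run of $t_i$ that ends at $v$. Otherwise it leaves $t_i$ for the first time from some $(x_i,q')$; the part up to there is a run of $t_i$, and the rest shows $q'\in R^\rho_v(x_i)=\rho_i(v)$. In both cases $q\in R^{\rho_i}_v(x)$. Conversely, a run of $t_i$ that ends at $v$ is a run of $t$, and a run of $t_i$ to $(x_i,q')$ with $q'\in\rho_i(v)$ can be continued by a run of $t$ that witnesses $q'\in R^\rho_v(x_i)$.
\end{proof}

\begin{proposition}\label{prop:real}
\begin{itemize}
\item[(a)] Every correct pair $(t,\rho)$ with $t$ valid is described by a configuration in $\mathcal R$.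
\item[(b)] Every configuration in $\mathcal R$ describes a correct pair $(t,\rho)$ with $t$ valid.
\end{itemize}
\end{proposition}

\begin{proof}
(a) We use induction on $t$ and the notation of Lemma~\ref{lem:decomp}. Put $\rho_i(v)=R^\rho_v(x_i)$. This set is empty unless $v$ occurs in $t$ or $\rho(v)\neq\emptyset$, so $\rho_i$ is a promise. By Lemma~\ref{lem:decomp}(b) the equations \eqref{eq:EK} carry over to $(t_i,\rho_i)$, and at $x=x_i$ we get $R^{\rho_i}_v(x_i)=\rho_i(v)$. So $(t_i,\rho_i)$ is correct, and by induction it is described by some $C_i=(\theta(x_i),B_{t_i},\sigma_i,\mu_i)\in\mathcal R$. Let $d=\delta(p)$, let $V$ consist of $d$ and of all $v$ with $\rho(v)\neq\emptyset$ or $\rho_i(v)\neq\emptyset$ for some $i$, and put $D_i(v)=D_{t_i}(v)$ and $R_i(v)=\rho_i(v)$. This is a level since $t$ is valid. For each $\pi\in P$ put $\sigma_i(\pi)$ of the values with $\pi_i(v)=\pi$ into $S_i$; then (P2) holds. Lemma~\ref{lem:decomp}(a) and $\rho(v)=R^\rho_v(p)$ give (P1), show that $B_p=B_t$ satisfies (P4), and show that $\pi_p(v)$ is the profile of $v$ in $(t,\rho)$. Let $S_p$ be the set of rigid values. The hypotheses of Lemma~\ref{lem:rigid} hold by \eqref{eq:EK} at $x_i$ and at $p$, so $|S_p|\le k_0$.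 Define $\sigma,\mu$ by (P3). The tuple $C=(\theta(p),B_t,\sigma,\mu)$ satisfies (c1) and (c2) by \eqref{eq:EK} at $p$, since values outside $V$ have the null profile, and (c3) because values outside $S_p$ are flexible. So $C\in\mathrm{Post}(\mathcal R)\subseteq\mathcal R$, and $C$ describes $(t,\rho)$.

(b) We use induction on $k$ with $C\in\mathcal R_{k+1}$. Take a derivation of $C$ from $\mathcal R_k$ with $V\subseteq\mathbb D$, and correct pairs $(t_i,\rho_i)$ with $t_i$ valid that are described by the $C_i$. By (P2) there is a profile-preserving bijection from the values with non-null profile in $(t_i,\rho_i)$ to the $v\in V$ with non-null $\pi_i(v)$. It is a bijection between finite subsets of $\mathbb D$, so it extends to a permutation of $\mathbb D$. Rename the values of $(t_i,\rho_i)$ by this permutation. Now every $v\in V$ has the profile $\pi_i(v)$ in $(t_i,\rho_i)$, and every $v\notin V$ has the null profile. Let $t$ have the root $p$ with type $\theta_p$ and value $d$ and the child subtrees $t_1,\dots,t_n$; it is valid by the definition of a level. Extend $\rho$ by $\rho(v)=\emptyset$ for $v\notin V$. The graph and, for $v\in V$, the target sets of Lemma~\ref{lem:decomp}(a) are those of the level.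 By soundness, $R^\rho_v(x_i)=R_i(v)=\rho_i(v)$ and $R^\rho_v(p)=\rho(v)$ for $v\in V$. For $v\notin V$ we have $T(v)=\emptyset$, and all these sets are empty. By Lemma~\ref{lem:decomp}(b) the equations \eqref{eq:EK} inside each $t_i$ carry over to $(t,\rho)$, and at $p$ they are (c1) and (c2) for $C$, in view of (P3). So $(t,\rho)$ is correct, and by Lemma~\ref{lem:decomp}(a), (P3) and (P4) it is described by $C$.
\end{proof}

A configuration is \emph{accepting} if the label of $\theta$ is in $\mathbb A_0$, $\theta\Vdash\eta_0$, and every profile in $\operatorname{supp}(\sigma+\mu)$ has the form $(D,D)$. For a configuration that describes $(t,\rho)$, the last condition says that $\rho=D_t$. Lemma~\ref{lem:types}, \eqref{eq:closed} and Proposition~\ref{prop:real} give the following.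

\begin{corollary}\label{cor:acc}
The expression $\eta$ is satisfiable over valid trees with root label in $\mathbb A_0$ if and only if $\mathcal R$ contains an accepting configuration.
\end{corollary}

\section{Amplification}\label{sec:ampl}

We want to show that $\mathrm{Post}$ preserves saturation. Suppose that $u$ is an ordinary value at $p$ and that we add a twin $u'$. In a column where $u$ is ordinary, the twin gets the same profile and upward closure absorbs it. In a column $i$ where $u$ is special, $\sigma_i$ must not grow. There we use two copies of the column: in one of them $u$ is special and $u'$ occurs only as a ghost, and in the other the roles are exchanged.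

We prove a more general statement, which Section~\ref{sec:mso} needs. Many values may be multiplied at once, and several of them may claim the same special role, or \emph{slot}, in a column; each of them is served by its own copy of the column.

\begin{definition}\label{def:template}
A \emph{template} over $\mathcal I$ consists of a level whose value set is a disjoint union $V=U\uplus W$ of \emph{fixed} and \emph{free} values; configurations $C_i=(\theta_i,B_i,\sigma_i,\mu_i)\in\mathcal I$; sets $S_p\subseteq U$ and $S_i\subseteq V$; for each $i$ a set $\Lambda_i$ of slots labeled by profiles in $P$, exactly $\sigma_i(\pi)$ of them by $\pi$; and maps $s_i\colon S_i\to\Lambda_i$ such that $s_i(v)$ is labeled by $\pi_i(v)$. For $N\ge1$ and $\pi\in P$ put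
\begin{align*}
\mu^{N}(\pi)&=\#\{c\in U\setminus S_p:\pi_p(c)=\pi\}+N\cdot\#\{w\in W:\pi_p(w)=\pi\},\\
\mu_i^{N}(\pi)&=\#\{c\in U\setminus S_i:\pi_i(c)=\pi\}+N\cdot\#\{w\in W\setminus S_i:\pi_i(w)=\pi\},
\end{align*}
and $C^{N}=(\theta_p,B_p,\sigma,\mu^{N})$, where $B_p$ is given by (P4) and $\sigma(\pi)=\#\{c\in S_p:\pi_p(c)=\pi\}$. We require:
\begin{itemize}
\item[(T0)] all $v\in V$ are sound, $|S_p|\le k_0$, and all $v\in V\setminus S_p$ are flexible (so $d\in S_p$ and all free values are flexible);
\item[(T1)] $s_i$ is onto; a slot used by a fixed value is used by no other value, while free values may share slots; for $v\notin S_i$ the profile $\pi_i(v)$ is null or in $\operatorname{supp}\mu_i$;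
\item[(T2)] for each $\pi\in\operatorname{supp}\mu_i$, at least $\mu_i(\pi)$ values $c\in U\setminus S_i$ have $\pi_i(c)=\pi$, or some $w\in W\setminus S_i$ has $\pi_i(w)=\pi$;
\item[(T3)] $C^{2}$ is coherent.
\end{itemize}
A number $N\ge2$ is \emph{admissible} if $\mu_i^N\ge\mu_i$ for all $i$. By (T2), all large $N$ are admissible.
\end{definition}

Derivations give templates in which no slot is shared.

\begin{lemma}\label{lem:der}
Take a derivation of $C$ with column configurations $C_i'$, let $C_i\le C_i'$ be configurations, and let $V=U\uplus W$ be any partition with $S_p\subseteq U$. Give every element $v$ of $S_i$ its own slot, labeled by $\pi_i(v)$. This is a template over $\{C_1,\dots,C_n\}$, and $C^1=C$.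
\end{lemma}

\begin{proof}
Note that $C_i$ and $C_i'$ have the same $\theta_i,B_i,\sigma_i$, that $\mu_i\le\mu_i'$, and that the supports of $\mu_i$ and $\mu_i'$ agree. The slots have the right labels by (P2), (T0) is part of (P1) and (P3), and $C^1=C$ by (P3) and (P4). For (T1), a non-null $\pi_i(v)$ with $v\notin S_i$ is counted in $\mu_i'$. For (T2), if no free value outside $S_i$ has the profile $\pi$ at $i$, then all $\mu_i'(\pi)\ge\mu_i(\pi)$ values counted there are fixed. For (T3), $C=C^1\le C^2$, and Lemma~\ref{lem:coh}(a) applies.
\end{proof}

\begin{lemma}[Amplification]\label{lem:ampl}
If $\mathcal I$ is saturated, then $C^N\in\mathrm{Post}(\mathcal I)$ for every template over $\mathcal I$ and every admissible $N$.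
\end{lemma}

\begin{proof}
\emph{The new level.} Let $\widehat W=W\times[N]$. An element $(w,m)$ inherits from $w$ the sets $\rho,D_i,R_i,R_i^\circ,D_p$, the target sets in $G$, membership in $S_i$ and the slots; from now on the letter $w$ denotes elements of $\widehat W$. The new value set is $V'=U\cup\widehat W$. Let $\Gamma=\widehat W$ if $\widehat W\neq\emptyset$ and let $\Gamma$ be a one-element set otherwise, and fix a linear order on $\Gamma$. The new columns are the pairs $(i,\gamma)\in[n]\times\Gamma$ in lexicographic order, and column $(i,\gamma)$ has the type $\theta_i$ and the relation $B_i$. We keep $\theta_p$, $d$ and $\rho$. The new word of labels arises from the old one by repeating each letter $|\Gamma|\ge1$ times, so it lies in $L_a$. This is the only use of stutter-closedness.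

A slot in $\Lambda_i$ is \emph{open} if no fixed value uses it. Since $s_i$ is onto, for each open slot $s\in\Lambda_i$ we can choose a default $o(i,s)\in\widehat W\cap S_i$ with slot $s$. The \emph{owner} of $s$ at $(i,\gamma)$ is $\gamma$ if $\gamma\in\widehat W\cap S_i$ and $s_i(\gamma)=s$, and $o(i,s)$ otherwise. In both cases the owner has the slot $s$ at $i$. A value $w\in\widehat W$ is \emph{active} at $(i,\gamma)$ if $w\notin S_i$ or $w$ owns its slot $s_i(w)$ at $(i,\gamma)$; this slot is open by (T1). The construction is made so that
\begin{equation}\label{eq:diag}
w\text{ is active at }(i,w)\text{ for every }i\in[n].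
\end{equation}
Put $D_{(i,\gamma)}(c)=D_i(c)$ for $c\in U$, and for $w\in\widehat W$ put $D_{(i,\gamma)}(w)=D_i(w)$ if $w$ is active at $(i,\gamma)$ and $D_{(i,\gamma)}(w)=\emptyset$ otherwise. Let $G',T',T'_{\mathrm{in}}$ be the new graph and target sets, and \emph{define} $R_{(i,\gamma)}(v)$ by (s1). Vertices of column $(i,\gamma)$ are written $(i,\gamma,q)$.

\emph{Projection.} The map $(i,\gamma,q)\mapsto(i,q)$, $(p,q)\mapsto(p,q)$ sends inner edges to inner edges and outer edges to outer edges. For (E2) this holds because $(i,\gamma)\le(j,\gamma')$ implies $i\le j$; a step between two copies of one column goes to the edge (E2) with $i=j$. The map also sends $T'(v)$ into $T(v)$ and $T'_{\mathrm{in}}(v)$ into $T_{\mathrm{in}}(v)$.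

\emph{Lifting.} For every $g\colon[n]\to\Gamma$ the map $(i,q)\mapsto(i,g(i),q)$, $(p,q)\mapsto(p,q)$ sends edges of $G$ to edges of $G'$, because $i\le j$ implies $(i,g(i))\le(j,g(j))$. It sends $T(v)$ into $T'(v)$ and $T_{\mathrm{in}}(v)$ into $T'_{\mathrm{in}}(v)$ if $v$ is fixed, or if $v\in\widehat W$ is active at all columns $(j,g(j))$; call such a $g$ \emph{suited} to $v$.

\emph{The parent.} By projection and any lifting, $B_p$ is unchanged. Every $v\in V'$ has a suited $g$: any $g$ for a fixed value, and the constant map $g\equiv w$ for $w\in\widehat W$, by \eqref{eq:diag}. So $(p,q)$ reaches $T'(v)$ in $G'$ if and only if it reaches $T(v)$ in $G$, and likewise for $T_{\mathrm{in}}$. Hence (s2) holds and $D_p(v)$ is unchanged. With the definition of $R_{(i,\gamma)}$ this gives (P1). By projection $R^\circ_{(i,\gamma)}(v)\subseteq R_i^\circ(v)$, so the values outside $S_p$ remain flexible. With the special set $S_p$ the counts in (P3) are $\sigma$ and $\mu^N$, and $C^N\ge C^2$ is coherent by (T3) and Lemma~\ref{lem:coh}(a). It remains to find the configuration of each column in $\mathcal I$. Fix $(i,\gamma)$.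

\emph{Fixed and active values keep their profiles.} Let $v$ be fixed, or let $v=w$ be active at $(i,\gamma)$. There is a suited $g$ with $g(i)=\gamma$; for $v=w$ take $g(j)=w$ for $j\neq i$. Lifting along $g$ gives $R_i(v)\subseteq R_{(i,\gamma)}(v)$, and projection gives the converse. So $\pi_{(i,\gamma)}(v)=\pi_i(v)$.

\emph{Inactive values are ghosts.} Let $w$ be inactive at $(i,\gamma)$, so $w\in S_i$, and let $X=R_{(i,\gamma)}(w)$. The set $T'(w)$ has no vertex in column $(i,\gamma)$ and inner edges stay in their column, so every path from this column to $T'(w)$ contains an outer edge. By projection $X\subseteq R_i^\circ(w)\subseteq R_i(w)$. Since $w$ is flexible, $X\cap K_i=\emptyset$. The set $X$ is $B_i$-closed, being defined by reachability in a graph with the edges (E1), and $\pi_i(w)$ labels a slot, so it is in $\operatorname{supp}\sigma_i$. Hence $\pi_{(i,\gamma)}(w)=(\emptyset,X)$ is null or a legal ghost for $C_i$.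

\emph{Counting.} Let $S_{(i,\gamma)}$ consist of the fixed values in $S_i$ and the owners of the open slots. By (T1) the former correspond bijectively to the slots that are not open. Owners of different slots are different, and owners are active. So $S_{(i,\gamma)}$ is in bijection with $\Lambda_i$, profiles equal slot labels, and the special counts are $\sigma_i$. The values of $V'$ outside $S_i$ are fixed or active, and they contribute $\mu_i^N$. The remaining values lie in $\widehat W\cap S_i$ and own no slot, so they are inactive. By admissibility $\mu_i^N\ge\mu_i$, and by (T1) $\operatorname{supp}\mu_i^N\subseteq\operatorname{supp}\mu_i$, so $(\theta_i,B_i,\sigma_i,\mu_i^N)\ge C_i$ lies in $\mathcal I$. Adding the non-null ghosts one at a time, we stay in $\mathcal I$ by Lemma~\ref{lem:coh}(c) and saturation. The result is a configuration in $\mathcal I$ that satisfies (P2) for column $(i,\gamma)$.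
\end{proof}

\begin{remark}\label{rem:axes}
The proof shows what is needed of the sibling axes. Projection needs reflexivity: for ${\rightarrow^+}$, a step from one copy of column $i$ to another has no image in $G$. Lifting needs the axes to skip columns: for ${\rightarrow}$, the chosen copies of columns $i$ and $i+1$ need not be adjacent.
\end{remark}

\begin{proposition}\label{prop:sat}
If $\mathcal I$ is saturated, then so is $\mathrm{Post}(\mathcal I)$. Hence $\mathcal R$ is saturated.
\end{proposition}

\begin{proof}
Let $C=(\theta_p,B_p,\sigma,\mu)\in\mathrm{Post}(\mathcal I)$ and fix a derivation.

\emph{Upward closure.} Every $C'\ge C$ arises from $C$ by repeatedly increasing $\mu(\pi)$ by one for some $\pi\in\operatorname{supp}\mu$, so it suffices to treat one such step. Choose $u\in V\setminus S_p$ with $\pi_p(u)=\pi$, and apply Lemma~\ref{lem:der} with $C_i'=C_i$, $W=\{u\}$ and $U=V\setminus\{u\}$. The number $N=2$ is admissible since $\mu_i^2\ge\mu_i^1=\mu_i$ by (P2), and $C^2$ is $C$ with $\mu(\pi)$ increased by one. By Lemma~\ref{lem:ampl}, $C^2\in\mathrm{Post}(\mathcal I)$.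

\emph{Ghosts.} Let $(\emptyset,X)$ be a legal ghost for $C$. By (P3) there is $v\in V$ with $X\subseteq\rho(v)$. We pass the ghost down to the columns. Add a new value $u$ with $\rho(u)=X$, $D_i(u)=\emptyset$ and $R_i(u)=\{q:(i,q)\text{ reaches }\{p\}\times X\}$; the columns and the graph do not change. Then $T_{\mathrm{in}}(u)=\emptyset$ and $T(u)=\{p\}\times X$. So (s1) holds by definition, (s2) holds because $X$ is $B_p$-closed and $B_p$ is given by (P4), and $\pi_p(u)=(\emptyset,X)$. The set $R_i(u)$ is $B_i$-closed, and $R_i(u)\subseteq R_i(v)$ because $T(u)\subseteq T(v)$.

We claim that $R_i(u)\cap K_i=\emptyset$. Otherwise let $q\in K_i$ and let $(i,q)$ reach $(p,q')$ with $q'\in X$. Every old value $w$ with $q'\in\rho(w)$ has $q\in R_i(w)$ by (s1), and by (c2) for $C_i$ and (P2) only one old value has $q\in R_i(w)$. So $v$ is the only old value with $q'\in\rho(v)$. By (c2) for $C$ this means $q'\in K_p$, contrary to $X\cap K_p=\emptyset$.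

Thus $\pi_i(u)=(\emptyset,R_i(u))$ is null or a legal ghost for $C_i$; in the second case $\pi_i(v)$ is non-null and lies in $\operatorname{supp}(\sigma_i+\mu_i)$, as legality requires. In that case replace $C_i$ by $C_i+\pi_i(u)\in\mathcal I$. The value $u$ is flexible, since $u\neq d$, $X\cap K_p=\emptyset$ and $R_i^\circ(u)\subseteq R_i(u)$. With $u$ outside $S_p$ and all $S_i$ we have a derivation of $C+(\emptyset,X)$, which is coherent by Lemma~\ref{lem:coh}(b).

Finally, $\mathcal R_0=\emptyset$ is saturated, hence so are all $\mathcal R_k$, and a union of saturated sets is saturated.
\end{proof}

\section{Testing one level in monadic second-order logic}\label{sec:mso}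

For a finite set $\mathcal B$ of configurations let ${\uparrow}\mathcal B$ be the set of configurations $C$ with $b\le C$ for some $b\in\mathcal B$. We must be able to decide whether $\mathrm{Post}({\uparrow}\mathcal B)\subseteq{\uparrow}\mathcal B$, that is, whether $\mathrm{Post}({\uparrow}\mathcal B)$ avoids the complement of ${\uparrow}\mathcal B$. This complement will be a finite union of sets of the following form.

A \emph{box} is given by $(\theta_p,B_p,\sigma,Z,\mathbf u)$ with $\sum_\pi\sigma(\pi)\le k_0$, $Z\subseteq P$ and $\mathbf u\colon Z\to\{1,2,\dots\}\cup\{\omega\}$. It consists of the configurations $(\theta_p,B_p,\sigma,\mu)$ with $\operatorname{supp}\mu=Z$ and $\mu(\pi)\le\mathbf u(\pi)$ for $\pi\in Z$, where $\omega$ imposes no bound. Let $Z_\omega=\mathbf u^{-1}(\omega)$ and $Z_{\mathrm{fin}}=Z\setminus Z_\omega$.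

A derivation has unboundedly many columns and unboundedly many values. The columns form a word. The values that count toward $\sigma$ or a finite bound are boundedly many, and their data can be written into the letters of the word. The other values may be multiplied freely, and in a template they do not constrain one another: they may share slots, and (T2) asks for one witness and not for an exact number. So each of them can be quantified separately, as a labeling of the positions of the word.

Recall that \emph{monadic second-order logic} (MSO) over words in $\Sigma^*$ has variables $x,y,\dots$ for positions and $X,Y,\dots$ for sets of positions, atomic formulas $x\le y$, $x\in X$ and $\tau(x)$ (the letter at $x$ is $\tau$), Boolean connectives and quantifiers for both kinds of variables. By the theorem of B\"uchi, Elgot and Trakhtenbrot, the languages defined by MSO sentences are the regular languages, with effective translations; in particular it is decidable whether a sentence holds in some nonempty finite word.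

\begin{lemma}\label{lem:test}
Given a finite set $\mathcal B$ of configurations such that $\mathcal I={\uparrow}\mathcal B$ is saturated, and a box, it is decidable whether $\mathrm{Post}(\mathcal I)$ meets the box.
\end{lemma}

\begin{proof}
\emph{Step 1: from derivations to templates.} A template \emph{fits} the box if it has the given $\theta_p,B_p,\sigma$ and
\begin{itemize}
\item[(F1)] every $c\in U\setminus S_p$ has $\pi_p(c)\in Z_{\mathrm{fin}}$, and every $\pi\in Z_{\mathrm{fin}}$ equals $\pi_p(c)$ for at least one and at most $\mathbf u(\pi)$ values $c\in U\setminus S_p$;
\item[(F2)] every $w\in W$ has $\pi_p(w)$ null or in $Z_\omega$, and every $\pi\in Z_\omega$ equals $\pi_p(w)$ for some $w\in W$.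
\end{itemize}
We claim that $\mathrm{Post}(\mathcal I)$ meets the box if and only if some template over $\mathcal B$ fits the box. Given such a template, $C^N\in\mathrm{Post}(\mathcal I)$ for large $N$ by Lemma~\ref{lem:ampl}. By (F1) and (F2), $1\le\mu^N\le\mathbf u$ on $Z_{\mathrm{fin}}$, $\mu^N\ge N$ on $Z_\omega$, and $\mu^N=0$ outside $Z$, so $C^N$ lies in the box. Conversely, take a derivation of some $C$ in the box from $C_i'\in\mathcal I$, choose $b_i\in\mathcal B$ with $b_i\le C_i'$, let $U=S_p\cup\{v\in V\setminus S_p:\pi_p(v)\in Z_{\mathrm{fin}}\}$ and $W=V\setminus U$. Lemma~\ref{lem:der} gives a template over $\mathcal B$. It fits the box because, by (P3), each $\pi\in P$ is the profile $\pi_p$ of exactly $\mu(\pi)$ values outside $S_p$, where $\operatorname{supp}\mu=Z$ and $\mu\le\mathbf u$.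

\emph{Step 2: frames.} In a fitting template $|U|\le k_0+\sum_{\pi\in Z_{\mathrm{fin}}}\mathbf u(\pi)$. A \emph{frame} consists of a set $U$, a subset $S_p$ with $|S_p|\le k_0$, an element $d\in S_p$, and profiles $\lambda_c$ for $c\in U$, possibly null, such that $\sigma$ counts the $\lambda_c$ with $c\in S_p$ and (F1) holds with $\lambda_c$ for $\pi_p(c)$. Up to renaming there are finitely many frames. In a fitting template with $\pi_p(c)=\lambda_c$, the map $\mu^2$ is determined by the frame on $Z_{\mathrm{fin}}$, is $\ge2$ on $Z_\omega$, and vanishes outside $Z$. Conditions (c1)--(c3) depend only on the supports and on whether the count of each state is $0$, $1$ or $\ge2$, so (T3) is a property of the frame and can be checked directly. It suffices to decide, for a frame that passes this check, whether a fitting template over $\mathcal B$ with this frame exists. Fix such a frame.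

\emph{Step 3: words and candidates.} For $b\in\mathcal B$ write $b=(\theta_b,B_b,\sigma_b,\mu_b)$ and let $\Lambda(b)=\{(\pi,m):\pi\in P,\ 1\le m\le\sigma_b(\pi)\}$, where $(\pi,m)$ is labeled by $\pi$. After renaming slots, every template over $\mathcal B$ with $C_i=b_i$ has $\Lambda_i=\Lambda(b_i)$. A triple $(D,R,r)$ with $D\subseteq R\subseteq Q$ is \emph{allowed} for $b$ if either $r=\bot$ and $(D,R)$ is null or in $\operatorname{supp}\mu_b$, or $r\in\Lambda(b)$ is labeled by $(D,R)$; the symbol $\bot$ stands for ``not special''. Let $\Sigma$ be the finite alphabet of all $\tau=(b,(D_c,R_c,r_c)_{c\in U})$ with $b\in\mathcal B$, all triples allowed for $b$, and $r_c\neq r_{c'}$ whenever $c\neq c'$ and $r_c\neq\bot$. The slots of $\Lambda(b)$ that differ from all $r_c$ are \emph{open} in $\tau$, and a profile $\pi\in\operatorname{supp}\mu_b$ is \emph{deficient} in $\tau$ if fewer than $\mu_b(\pi)$ values $c$ have $r_c=\bot$ and $(D_c,R_c)=\pi$. A word $\tau_1\cdots\tau_n\in\Sigma^*$ specifies the columns $C_i=b_i$, hence with $\theta_p$ the graph $G$, and the data of the fixed values: $D_i(c),R_i(c)$ are read from $\tau_i$, $c\in S_i$ if and only if $r_c\neq\bot$ in $\tau_i$, then $s_i(c)=r_c$, and $\rho(c)$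 is the second component of $\lambda_c$.

A \emph{candidate} for the word, with \emph{parent profile} $\kappa=(D,\rho)$ null or in $Z_\omega$, assigns to each position $i$ a triple $(D_i,R_i,r_i)$ allowed for $b_i$, with $r_i=\bot$ or $r_i$ open in $\tau_i$, such that a value $w\neq d$ with $\rho(w)=\rho$, $D_i(w)=D_i$, $R_i(w)=R_i$ is sound and flexible and has $D_p(w)=D$. Soundness, flexibility and $D_p$ of a value depend only on $G$, on the types, on whether the value is $d$, and on the data of the value itself; they do not depend on the other values. Consider the following conditions on a word.
\begin{itemize}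
\item[(W0)] The word of the labels of $\theta_{b_1},\dots,\theta_{b_n}$ is in $L_a$ for the label $a$ of $\theta_p$.
\item[(W1)] Every $c\in U$ is sound and $D_p(c)$ is the first component of $\lambda_c$; every $c\in U\setminus S_p$ is flexible; (P4) yields the given $B_p$.
\item[(W2)] For every $i$ and every slot $s$ open in $\tau_i$ there is a candidate with $r_i=s$.
\item[(W3)] For every $i$ and every $\pi$ deficient in $\tau_i$ there is a candidate with $r_i=\bot$ and $(D_i,R_i)=\pi$.
\item[(W4)] For every $\pi\in Z_\omega$ there is a candidate with parent profile $\pi$.
\end{itemize}
A fitting template with the given frame exists if and only if some word satisfies (W0)--(W4). Indeed, a template determines a word over $\Sigma$ by (T1), and the word satisfies (W0) and (W1). Its free values are candidates, with $r_i=s_i(w)$ for $w\in S_i$ and $r_i=\bot$ otherwise, by (T0), (T1) and (F2). Surjectivity of $s_i$, (T2) and (F2) give (W2), (W3) and (W4). Conversely, a word has finitely many instances of the requirements (W2)--(W4). Let $W$ contain one value for each instance, with the data of a candidate that fulfills it, and let $w\in S_i$ with $s_i(w)=r_i$ if $r_i\neq\bot$. This is a level by (W0). Condition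 (T0) holds by (W1) and the definition of candidates; (T1) holds by (W2), the definition of $\Sigma$ and the restriction to allowed triples and open slots; (T2) holds by (W3); (F1) and the value of $\sigma$ come from the frame, since $\pi_p(c)=\lambda_c$; (F2) holds by (W4); and (T3) was checked in Step~2.

\emph{Step 4: reachability in MSO.} For the empty word, $G$ has only the vertices $(p,q)$, a candidate is just its parent profile, and (W0)--(W4) are checked directly. For nonempty words we express the conditions in MSO. Condition (W0) is regular, hence expressible.

To record the use of outer edges, let $G^2$ be the graph on pairs $(z,e)$, with $z$ a vertex of $G$ and $e\in\{0,1\}$, and with edges $(z,e)\to(z',e)$ for inner edges $z\to z'$ and $(z,e)\to(z',1)$ for outer edges $z\to z'$. For a set $T$ of vertices of $G$, the vertex $z$ reaches $T$ if and only if $(z,0)$ reaches $T\times\{0,1\}$ in $G^2$, and some path from $z$ to $T$ contains an outer edge if and only if $(z,0)$ reaches $T\times\{1\}$. A set $H$ of vertices of $G^2$ is represented by set variables $H_{q,e}$, containing the positions $i$ with $((i,q),e)\in H$, and by a set $H_p\subseteq Q\times\{0,1\}$ for the vertices $((p,q),e)$. Quantification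 over $H_p$ is a finite conjunction or disjunction. For fixed $H_p$, closure of $H$ under predecessors is the conjunction of the following formulas, for $e,e'\in\{0,1\}$:
\begin{itemize}
\item[(E1)] $\forall x\,(\tau(x)\wedge x\in H_{q',e}\Rightarrow x\in H_{q,e})$ for $\tau=(b,\dots)\in\Sigma$ and $(q,q')\in B_b$;
\item[(E2)] $\forall x\forall y\,(x\le y\wedge y\in H_{q',1}\Rightarrow x\in H_{q,e})$ for $(q,{\rightarrow^*},q')\in\Delta$, and the same with $y\le x$ for ${{}^*\!\leftarrow}$;
\item[(E3)] $\forall x\,(x\in H_{q,e})$ for $(q,{\uparrow},q')\in\Delta$ with $(q',1)\in H_p$;
\item[(E4)] $\forall x\,(x\notin H_{q',1})$ for $(q,{\downarrow},q')\in\Delta$ with $(q,e')\notin H_p$;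
\item[(E5)] true or false, according to whether $H_p$ is closed under predecessors along the edges (E5).
\end{itemize}
A vertex reaches a target set if and only if it belongs to every predecessor-closed set that contains the target set. So reachability in $G^2$ of an MSO-definable target set is MSO-definable.

\emph{Step 5: the sentence.} The target sets $T(c),T_{\mathrm{in}}(c)$ of a fixed value are definable from the letters and the frame, the sets $R_i(c)$ and $K_i$ are read from the letter at $i$, and the targets $\{(p,q')\}$ are definable. So (s1), (s2), flexibility, the value of $D_p(c)$ and (P4) are expressible, and so is (W1). An assignment of triples to positions is represented by a family $\bar Y$ of set variables $Y_{(D,R,r)}$ that partition the positions, indexed by the finitely many triples with $D\subseteq R\subseteq Q$ and $r\in\{\bot\}\cup(P\times[k_0])$. For each parent profile $\kappa$ the target sets are definable from $\bar Y$ and $\kappa$, so there is a formula $\mathrm{cand}_\kappa(\bar Y)$ saying that $\bar Y$ is a candidate with parent profile $\kappa$. Then (W2), (W3), (W4) are expressed by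
\begin{gather*}
\forall x\bigwedge_{\tau\in\Sigma}\Big(\tau(x)\Rightarrow\bigwedge_{s\text{ open in }\tau}\ \bigvee_{\kappa}\ \exists\bar Y\big(\mathrm{cand}_\kappa(\bar Y)\wedge\bigvee_{D\subseteq R}x\in Y_{(D,R,s)}\big)\Big),\\
\forall x\bigwedge_{\tau\in\Sigma}\Big(\tau(x)\Rightarrow\bigwedge_{(D,R)\text{ deficient in }\tau}\ \bigvee_{\kappa}\ \exists\bar Y\big(\mathrm{cand}_\kappa(\bar Y)\wedge x\in Y_{(D,R,\bot)}\big)\Big),\\
\bigwedge_{\pi\in Z_\omega}\exists\bar Y\,\mathrm{cand}_\pi(\bar Y).
\end{gather*}
Whether the conjunction of the sentences for (W0)--(W4) holds in some word is decidable.
\end{proof}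

\section{The decision procedure}\label{sec:procedure}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:schema}]
We run two procedures in parallel. The first halts exactly if $\eta$ is satisfiable over valid trees with root label in $\mathbb A_0$, and the second halts exactly if it is not.

The first procedure enumerates these trees up to a permutation of $\mathbb D$, which does not affect truth, and evaluates $\eta$ at every node. The second procedure enumerates the finite sets $\mathcal B$ of configurations and halts if $\mathcal I={\uparrow}\mathcal B$ has the following three properties, each of which is decidable.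

\emph{(1) $\mathcal I$ is saturated.} The set $\mathcal I$ is upward closed by definition. It is closed under ghosts if and only if $b+(\emptyset,X)\in\mathcal I$ for all $b\in\mathcal B$ and all ghosts $(\emptyset,X)$ legal for $b$, which is a finite check. Indeed, if $C\ge b$, then the same ghosts are legal for $C$ and for $b$, because the shapes agree, and $C+(\emptyset,X)\ge b+(\emptyset,X)$.

\emph{(2) $\mathcal I$ contains no accepting configuration.} Acceptance depends only on the shape, so it suffices to inspect $\mathcal B$.

\emph{(3) $\mathrm{Post}(\mathcal I)\subseteq\mathcal I$.} We write the set of configurations outside $\mathcal I$ as a finite union of boxes. Fix a shape $(\theta,B,\sigma,Z)$ and let $b_1,\dots,b_r$ be the elements of $\mathcal B$ of this shape, $r\ge0$. A configuration of this shape lies outside $\mathcal I$ if and only if for each $j$ there is $\pi_j\in Z$ with $\mu(\pi_j)<\mu_{b_j}(\pi_j)$. For each choice of $\pi_1,\dots,\pi_r\in Z$ put $\mathbf u(\pi)=\min\{\mu_{b_j}(\pi)-1:\pi_j=\pi\}$, with $\mathbf u(\pi)=\omega$ if no $\pi_j$ equals $\pi$. If $\mathbf u(\pi)=0$ for some $\pi\in Z$, no configuration with support $Z$ satisfies these bounds and the choice is discarded;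 otherwise $\mathbf u$ defines a box. Once (1) has been confirmed, Lemma~\ref{lem:test} decides whether $\mathrm{Post}(\mathcal I)$ meets one of these finitely many boxes.

If some $\mathcal B$ passes the checks, then $\mathcal R\subseteq\mathcal I$ by (3), so $\mathcal R$ contains no accepting configuration by (2), and $\eta$ is unsatisfiable by Corollary~\ref{cor:acc}. Conversely, let $\eta$ be unsatisfiable. Then $\mathcal R$ contains no accepting configuration, it is saturated by Proposition~\ref{prop:sat}, and $\mathrm{Post}(\mathcal R)\subseteq\mathcal R$. Since $\le$ is a well-quasi-order and $\mathcal R$ is upward closed, $\mathcal R={\uparrow}\mathcal B$ for the finite set $\mathcal B$ of its minimal elements, and this $\mathcal B$ passes all three checks. This proves Theorem~\ref{thm:schema}, and Theorem~\ref{thm:main} is the case $L_a=\mathbb A^*$, $\mathbb A_0=\mathbb A$.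
\end{proof}

The argument bounds neither the size of a model nor the size of $\mathcal B$, so it gives no bound on the complexity of the problem.

\section{Two counters on a single branch}\label{sec:branch}

A \emph{two-counter machine} has finitely many states and transitions $e=(s,\mathit{op},s')$, with \emph{source} $s$, \emph{target} $s'$ and $\mathit{op}\in\{\mathit{inc}_c,\mathit{dec}_c,\mathit{zero}_c:c=1,2\}$. It acts on triples $(s,n_1,n_2)$ with $n_1,n_2\in\mathbb N$: the operation $\mathit{inc}_c$ adds one to $n_c$, $\mathit{dec}_c$ subtracts one and is enabled only if $n_c>0$, and $\mathit{zero}_c$ changes no counter and is enabled only if $n_c=0$. By Minsky's theorem it is undecidable whether $(s_f,0,0)$ is reachable from $(s_0,0,0)$, given the machine and the states $s_0,s_f$. We may assume $s_0\neq s_f$, since otherwise the answer is yes. A sequence of transitions that leads from $(s_0,0,0)$ to $(s_f,0,0)$ is an \emph{accepting computation}; it is nonempty.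

\begin{proof}[Proof of Theorem~\ref{thm:branch}]
Let $\mathbb A=\mathbb A_0$ be the set of transitions of the machine. The language $L_a=\{\varepsilon\}\cup\mathbb A$ is regular and not stutter-closed, and the trees it allows are single branches; we read a branch from the root down as a sequence of transitions. Write $\mathit{inc}_c$, $\mathit{dec}_c$, $\mathit{zero}_c$ for the disjunction of the labels with that operation and $\mathit{src}_s$ for the disjunction of the labels with source $s$; an empty disjunction is $\neg\top$. At the root, ``every $\chi$-node satisfies $\psi$'' is expressed by $\neg\langle{\downarrow_*}[\chi\wedge\neg\psi]\rangle$. Let $\varphi$ be the conjunction of the following conditions, for $c=1,2$.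
\begin{enumerate}
\item $\neg\langle{\uparrow}\rangle\wedge\mathit{src}_{s_0}$, and for every transition $e$ with target $s'$: every $e$-node satisfies $\langle{\downarrow}[\mathit{src}_{s'}]\rangle$ if $s'\neq s_f$, and $\langle{\downarrow}[\mathit{src}_{s'}]\rangle\vee\neg\langle{\downarrow}\rangle$ if $s'=s_f$.
\item For $o\in\{\mathit{inc}_c,\mathit{dec}_c\}$: every $o$-node satisfies $\neg\langle[\top]={\downarrow}{\downarrow_*}[o]\rangle$.
\item Every $\mathit{dec}_c$-node satisfies $\langle[\top]={\uparrow^*}[\mathit{inc}_c]\rangle$, and every $\mathit{inc}_c$-node satisfies $\langle[\top]={\downarrow_*}[\mathit{dec}_c]\rangle$.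
\item Every $\mathit{zero}_c$-node satisfies $\neg\langle{\uparrow^*}[\mathit{inc}_c]={\downarrow_*}[\mathit{dec}_c]\rangle$.
\end{enumerate}
We show that $\varphi$ holds at a node of a branch if and only if the machine has an accepting computation.

Let $\varphi$ hold at a node of a branch. By condition~1 the node is the root, and the labels form a sequence of transitions from $s_0$ to $s_f$ in which each target is the next source. Fix $c$. On a branch any two nodes are comparable, so by condition~2 the $\mathit{inc}_c$-nodes have pairwise different values, and so do the $\mathit{dec}_c$-nodes. By condition~3, equality of values is a bijection between $\mathit{inc}_c$-nodes and $\mathit{dec}_c$-nodes in which each $\mathit{inc}_c$-node lies above its partner. For a node $x$, the number of $\mathit{inc}_c$-nodes strictly above $x$ minus the number of $\mathit{dec}_c$-nodes strictly above $x$ is the value of counter $c$ before the transition at $x$. It equals the number of pairs whose $\mathit{inc}_c$-node is strictly above $x$ and whose $\mathit{dec}_c$-node is not. At a $\mathit{dec}_c$-node this number is positive, because its own pair counts, and at a $\mathit{zero}_c$-node it is $0$ by condition~4. After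 the last transition the counter is $0$, since there are as many increments as decrements. So the branch spells an accepting computation.

Conversely, write an accepting computation on a branch. For each $c$ it has as many $\mathit{inc}_c$- as $\mathit{dec}_c$-transitions. Pair the $m$-th $\mathit{inc}_c$-node with the $m$-th $\mathit{dec}_c$-node. Before the $m$-th decrement the counter is positive, so at least $m$ increments have occurred, and the $m$-th $\mathit{inc}_c$-node lies above its partner. Give each pair a value of its own and every other node a value that occurs nowhere else. Conditions 1--3 hold at the root. At a $\mathit{zero}_c$-node the counter is $0$, so there are equally many $\mathit{inc}_c$- and $\mathit{dec}_c$-nodes above it. They are paired with one another, so no $\mathit{inc}_c$-node above shares its value with a $\mathit{dec}_c$-node below, and condition~4 holds.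
\end{proof}

The reduction breaks down exactly when copying is allowed. If the tree may branch, an $\mathit{inc}_c$-node can find a partner below it on one branch only, and condition~3 no longer makes each branch a computation.

\begin{thebibliography}{1}

\bibitem{twoway}
\emph{A Decidable Two-Way Logic On Data Words},
\texttt{https://hal.archives-ouvertes.fr/hal-01803452/file/reftran.pdf}.

\end{thebibliography}
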